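\title{The sharp Hausdorff--Young inequality on the Heisenberg group}

\begin{abstract}
We prove that the best constant in the Hausdorff--Young inequality on the Heisenberg group $\mathbb H_n$ is $B_p^{2n+1}$ for every $p\in[1,2]$, where $B_p$ is the Babenko--Beckner constant; this is the constant of $\mathbb R^{2n+1}$. The main step is the sharp inequality $\|W(F)\|_{\mathcal S^{p'}}\le B_p^{2n}\|F\|_{L^p}$ for the Weyl transform. It follows from the monotonicity of a functional along the heat flow, which rests on an inequality for the Hessian of Schatten norms of matrices. The same method gives the constant $B_p^{\dim G}$ for every connected, simply connected nilpotent Lie group $G$ of step at most two, and it shows that for $1<p<2$ the constants for the Weyl transform and for $\mathbb H_n$ are not attained.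
\end{abstract}

\section{Introduction}

\subsection{The problem}

Throughout, $1\le p\le 2$, $q=p'$ is the conjugate exponent, $1/p+1/q=1$, and
\[
B_p=\bigl(p^{1/p}/q^{1/q}\bigr)^{1/2},
\]
with $q^{1/q}=1$ for $q=\infty$. Let $\hat f(\xi)=\int f(x)e^{-2\pi i\xi\cdot x}\,dx$. By Babenko (for $q$ an even integer) and Beckner (for general $p$), the best constant $C$ in the Hausdorff--Young inequality $\|\hat f\|_{L^q(\mathbb R^d)}\le C\|f\|_{L^p(\mathbb R^d)}$ is $B_p^d$. It is attained by the Gaussian $e^{-\pi|x|^2}$, which is its own Fourier transform and has $L^p$ norm $p^{-d/2p}$. We have $B_1=B_2=1$, and $B_p<1$ for $1<p<2$: with $x=1/p$, the function $2\log B_p=-x\log x+(1-x)\log(1-x)$ vanishes at $x=\frac12$ and $x=1$ and has second derivative $\frac1{1-x}-\frac1x>0$ in between.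

The inequality makes sense on many noncommutative groups. Let $G$ be a locally compact, unimodular group of type I with Haar measure $dg$ and unitary dual $\widehat G$, the set of equivalence classes of irreducible unitary representations with the Mackey Borel structure. For $f\in L^1(G)$ and $\rho\in\widehat G$ the Fourier coefficient is the operator $\hat f(\rho)=\int_G f(g)\rho(g)\,dg$. Its size is measured by a Schatten norm: if $A$ is a compact operator with singular values $s_1(A)\ge s_2(A)\ge\cdots$, the eigenvalues of $|A|=(A^*A)^{1/2}$, then $\|A\|_q=(\sum_k s_k(A)^q)^{1/q}$, and $\mathcal S^q$ is the space of all $A$ with $\|A\|_q<\infty$. We put $\|A\|_q=\infty$ if $A$ is not compact and $q<\infty$, and we write $\|A\|$ for the operator norm. The Plancherel measure is the unique measure $\mu$ on $\widehat G$ with $\int_G|f|^2\,dg=\int_{\widehat G}\|\hat f(\rho)\|_2^2\,d\mu(\rho)$ for $f\in L^1\cap L^2(G)$. Put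
\[
\|\hat f\|_{L^q(\widehat G)}=\Bigl(\int_{\widehat G}\|\hat f(\rho)\|_q^q\,d\mu(\rho)\Bigr)^{1/q},
\]
with the essential supremum of $\|\hat f(\rho)\|$ for $q=\infty$, and let $H_p(G)$ be the best constant $C$ in
\[
\|\hat f\|_{L^q(\widehat G)}\le C\|f\|_{L^p(G)},\qquad f\in L^1(G)\cap L^p(G).
\]
The number $H_p(G)$ does not depend on the choice of Haar measure: replacing $dg$ by $c\,dg$ multiplies $\hat f$ by $c$ and $\mu$ by $1/c$, so both sides are multiplied by $c^{1/p}$. By definition $H_2(G)=1$, and $H_1(G)\le1$ because $\|\hat f(\rho)\|\le\|f\|_1$. For $G=\mathbb R^d$ the irreducible representations are the characters, $\mu$ is Lebesgue measure, and $H_p(\mathbb R^d)=B_p^d$.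

For $z=(u,v)$ and $z'=(u',v')$ in $\mathbb R^n\times\mathbb R^n$ let $[z,z']=u\cdot v'-u'\cdot v$. The Heisenberg group $\mathbb H_n$ is $\mathbb R^{2n}\times\mathbb R$ with the product
\[
(z,t)(z',t')=\bigl(z+z',\,t+t'+\tfrac12[z,z']\bigr)
\]
and Haar measure $dz\,dt$. In the coordinates $(\varepsilon^{-1}z,t)$ the last term of the product becomes $\frac{\varepsilon^2}2[z,z']$, so functions concentrated near $z=0$ see a group that is nearly $\mathbb R^{2n+1}$. This suggests $H_p(\mathbb H_n)\ge B_p^{2n+1}$, and the natural guess is equality. Klein and Russo showed that $H_p(\mathbb H_n)=B_p^{2n+1}$ if $q$ is an even integer, and Baklouti, Ludwig and Smaoui showed that $H_p(\mathbb H_n)\le B_p^{n+1}$ for all $1\le p\le2$. The problem, posed as a conjecture in \cite{source}, is whether $H_p(\mathbb H_n)=B_p^{2n+1}$ for all $n\ge1$ and all $p\in[1,2]$. The answer is yes.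

\begin{theorem}\label{thm:heis}
$H_p(\mathbb H_n)=B_p^{2n+1}$ for all $n\ge1$ and all $1\le p\le2$.
\end{theorem}

\subsection{The Weyl transform and further results}

On $\mathcal H=L^2(\mathbb R^n)$ define the unitary operators $\pi(z)$, $z=(u,v)\in\mathbb R^{2n}$, and the Weyl transform of $F\in L^1(\mathbb R^{2n})$ by
\[
\pi(u,v)\varphi(x)=e^{2\pi i(v\cdot x+\frac12u\cdot v)}\varphi(x+u),\qquad W(F)=\int_{\mathbb R^{2n}}F(z)\pi(z)\,dz .
\]
The Fourier transform on $\mathbb H_n$ is a Euclidean Fourier transform in $t$, with dual variable $\lambda$, followed by a Weyl transform in $z$ at scale $|\lambda|^{1/2}$ (Example~\ref{ex:heis}). The first step costs a factor $B_p$. For the second, interpolation between $p=1$ and $p=2$ gives $\|W(F)\|_q\le\|F\|_p$, so that $W$ extends to a contraction from $L^p(\mathbb R^{2n})$ to $\mathcal S^q$ (Lemma~\ref{lem:contraction}). This loses the whole factor $B_p^{2n}$. Recovering it is the main step.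

\begin{theorem}\label{thm:weyl}
Let $1<p<2$. Then $\|W(F)\|_q\le B_p^{2n}\|F\|_{L^p(\mathbb R^{2n})}$ for $F\in L^1\cap L^p(\mathbb R^{2n})$. The constant is optimal.
\end{theorem}

The reduction to the Weyl transform works for all two-step groups, of which $\mathbb H_n$ is one.

\begin{theorem}\label{thm:twostep}
If $G$ is a connected, simply connected nilpotent Lie group of step at most $2$, then $H_p(G)=B_p^{\dim G}$ for $1\le p\le2$.
\end{theorem}

The Euclidean constant appears only in the limit in which the group becomes commutative, and indeed it is never attained.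

\begin{theorem}\label{thm:noext}
Let $1<p<2$. If $0\ne F\in L^p(\mathbb R^{2n})$, then $\|W(F)\|_q<B_p^{2n}\|F\|_p$. If $0\ne f\in L^1\cap L^p(\mathbb H_n)$, then $\|\hat f\|_{L^q(\widehat{\mathbb H}_n)}<B_p^{2n+1}\|f\|_p$.
\end{theorem}

\subsection{The method}

Cut $F$ with a Gaussian window of width $\sqrt s$ centered at $x$, apply $W$, and take the $L^p$ norm in $x$ of the $\mathcal S^q$ norms. A wide window does not change $F$, so as $s\to\infty$ this quantity sees $\|W(F)\|_q$. A narrow window replaces $F$ by a multiple of a Gaussian, so as $s\to0$ it sees $\|F\|_p$, with the sharp constant. Theorem~\ref{thm:weyl} follows once the quantity, suitably normalized, is shown to decrease in $s$. The window solves the heat equation, and the derivative in $s$ has a sign because $\Phi(A)=\|A\|_q^p$ satisfies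
\[
D^2\Phi(A)[B,B]\ge(p-1)\,D^2\Phi(A)[iB,iB].
\]
Section~\ref{sec:weyl} collects the facts on $W$ that we need. Section~\ref{sec:model} runs the argument by hand for the Fourier transform on the line. The Hessian inequality is proved in Section~\ref{sec:hessian}, the monotonicity in Section~\ref{sec:mono}, and Theorem~\ref{thm:weyl} in Section~\ref{sec:ends}. Section~\ref{sec:groups} proves Theorems~\ref{thm:heis} and~\ref{thm:twostep}, and Section~\ref{sec:noext} proves Theorem~\ref{thm:noext}. Unless stated otherwise, $1<p<2$, so $2<q<\infty$, and we use freely that $p/q=p-1$, $q/p=q-1$ and $(p-1)(q-1)=1$.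

\section{The Weyl transform}\label{sec:weyl}

\subsection{Schatten classes}

We use the following standard facts about operators on a separable Hilbert space.
\begin{itemize}
\item[(S1)] $\|A\|\le\|A\|_q$, $\|S_1AS_2\|_q\le\|S_1\|\,\|A\|_q\,\|S_2\|$, $|\operatorname{tr}(AY)|\le\|A\|\,\|Y\|_1$ and $|\operatorname{tr}(AY)|\le\|A\|_2\|Y\|_2$.
\item[(S2)] $\|A\|_q=\sup|\operatorname{tr}(AY)|$, the supremum over finite-rank $Y$ with $\|Y\|_p=1$.
\item[(S3)] If orthogonal projections $P_N$ increase strongly to $1$ and $A\in\mathcal S^q$, then $P_NAP_N\to A$ in $\mathcal S^q$. (This holds for rank-one $A$, and finite-rank operators are dense in $\mathcal S^q$.)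
\item[(S4)] On $L^2(\mathbb R^n)$, the map sending $k\in L^2(\mathbb R^n\times\mathbb R^n)$ to the integral operator with kernel $k$ is an isometry onto $\mathcal S^2$.
\item[(S5)] $|s_k(A)-s_k(A')|\le\|A-A'\|$ for compact $A,A'$ and all $k$.
\end{itemize}

\subsection{Translations and modulations}

For $\xi=(\xi',\xi'')\in\mathbb R^n\times\mathbb R^n$ put $w_\xi=(\xi'',-\xi')$, so that $[w_\xi,z]=\xi\cdot z$, and define $\alpha_\xi(A)=\pi(w_\xi)A\pi(w_\xi)^*$ for bounded $A$. Being conjugation by a unitary, $\alpha_\xi$ respects products and adjoints and is isometric on $\mathcal S^q$.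

\begin{lemma}\label{lem:ccr}
For $z,z',x,\xi,\eta\in\mathbb R^{2n}$ and $F\in L^1(\mathbb R^{2n})$,
\begin{gather}
\pi(z)\pi(z')=e^{\pi i[z,z']}\pi(z+z'),\qquad \pi(z)^*=\pi(-z),\qquad \alpha_\xi\alpha_\eta=\alpha_{\xi+\eta},\label{eq:ccr}\\
W\bigl(F(\cdot-x)\bigr)=\pi(x/2)W(F)\pi(x/2),\qquad W\bigl(e^{2\pi i\xi\cdot(\cdot)}F\bigr)=\alpha_\xi\bigl(W(F)\bigr).\label{eq:cov}
\end{gather}
In particular, translating or modulating $F$ does not change $\|W(F)\|_q$.
\end{lemma}

\begin{proof}
Both $\pi(z)\pi(z')\varphi(x)$ and $\pi(z+z')\varphi(x)$ are $e^{2\pi i(v+v')\cdot x}\varphi(x+u+u')$ times a constant phase. The phases are $2\pi(\frac12u\cdot v+u\cdot v'+\frac12u'\cdot v')$ and $\pi(u+u')\cdot(v+v')$, with difference $\pi[z,z']$. Taking $z'=-z$ gives the adjoint. Since $\pi(w_\xi)\pi(w_\eta)$ is a unimodular multiple of $\pi(w_{\xi+\eta})$, we get $\alpha_\xi\alpha_\eta=\alpha_{\xi+\eta}$. Applying the product formula twice gives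
\[
\pi(\tfrac x2)\pi(z)\pi(\tfrac x2)=e^{\pi i[x/2,z]+\pi i[z,x/2]}\pi(x+z)=\pi(x+z),\qquad \pi(w)\pi(z)\pi(-w)=e^{2\pi i[w,z]}\pi(z),
\]
and \eqref{eq:cov} follows by integrating against $F(z)\,dz$.
\end{proof}

\subsection{Plancherel identity, contraction, irreducibility}

\begin{lemma}\label{lem:contraction}
\begin{itemize}
\item[(a)] $\|W(F)\|\le\|F\|_1$ for $F\in L^1$. For $F\in L^1\cap L^2$ the operator $W(F)$ has kernel $k_F(x,x')=\int F(x'-x,v)e^{\pi iv\cdot(x+x')}\,dv$, and $\|W(F)\|_2=\|F\|_2$.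
\item[(b)] A bounded operator on $\mathcal H$ that commutes with all $\pi(z)$ is a scalar.
\item[(c)] $\|W(F)\|_q\le\|F\|_p$ for $F\in L^1\cap L^p$. Hence $W$ extends to a contraction $L^p\to\mathcal S^q$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The first bound holds because each $\pi(z)$ is unitary. Substituting $x'=x+u$ in the definition of $W(F)\varphi(x)$ turns the phase $v\cdot x+\frac12u\cdot v$ into $\frac12v\cdot(x+x')$, which gives the kernel. Thus $k_F$ is the inverse Fourier transform of $F$ in $v$, a unitary map of $L^2(\mathbb R^{2n})$, composed with the linear map $(x,x')\mapsto(x'-x,\frac{x+x'}2)$, whose Jacobian has modulus $1$. By (S4), $W$ is isometric from $L^1\cap L^2$ to $\mathcal S^2$ with dense range.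

(b) Such an operator commutes with every $W(F)$, hence by density with every element of $\mathcal S^2$, in particular with every rank-one projection. So every vector is an eigenvector, and the operator is a scalar.

(c) Let $F$ be bounded with compact support and $\|F\|_p=1$, and let $Y=U|Y|$ (polar decomposition) have finite rank and $\|Y\|_p=1$. For $0\le\operatorname{Re}\zeta\le1$ put
\[
F_\zeta=\operatorname{sgn}(F)|F|^{p(1-\zeta/2)},\qquad Y_\zeta=U|Y|^{p(1-\zeta/2)},\qquad g(\zeta)=\operatorname{tr}\bigl(W(F_\zeta)Y_\zeta\bigr),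
\]
where $\operatorname{sgn}(F)=F/|F|$ and powers of $0$ are $0$. The functions $F_\zeta$ are uniformly bounded with common compact support, and $Y_\zeta$ is a finite sum of fixed rank-one operators with entire coefficients that are bounded on the strip, so $g$ is bounded and continuous on the strip and analytic inside. By (S1) and (a), $|g|\le\|F_\zeta\|_1\|Y_\zeta\|_1=\|F\|_p^p\|Y\|_p^p=1$ on $\operatorname{Re}\zeta=0$, and $|g|\le\|F_\zeta\|_2\|Y_\zeta\|_2=\|F\|_p^{p/2}\|Y\|_p^{p/2}=1$ on $\operatorname{Re}\zeta=1$. At $\zeta=2/q\in(0,1)$ the exponent $p(1-\zeta/2)$ equals $1$, so the three-lines theorem gives $|\operatorname{tr}(W(F)Y)|\le1$, and (S2) gives the claim for such $F$. A general $F\in L^1\cap L^p$ is a limit in both norms of such functions $F_k$. The operators $W(F_k)$ form a Cauchy sequence in $\mathcal S^q$ and converge to $W(F)$ in operator norm, so they converge to $W(F)$ in $\mathcal S^q$.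
\end{proof}

\subsection{Gaussians}

For $\sigma=(\sigma_1,\dots,\sigma_n)\in(0,\infty)^n$ let $g_\sigma(u,v)=\exp\bigl(-\pi\sum_j(u_j^2+v_j^2)/\sigma_j\bigr)$. If $\sigma>0$ is a number, $g_\sigma(z)=e^{-\pi|z|^2/\sigma}$.

\begin{lemma}\label{lem:gauss}
For $\sigma\in(0,\infty)^n$,
\[
\|W(g_\sigma)\|=\prod_{j=1}^n\frac{2\sigma_j}{2+\sigma_j},\qquad \|W(g_\sigma)\|_q=\prod_{j=1}^n\sigma_j^{1/p}\gamma(\sigma_j),
\]
where
\[
\gamma(\sigma)=\Bigl(\frac{\sigma}{(1+\sigma/2)^q-|1-\sigma/2|^q}\Bigr)^{1/q}.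
\]
The function $\gamma$ is strictly decreasing on $(0,\infty)$, and $\gamma(\sigma)\to q^{-1/q}$ as $\sigma\to0$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:contraction}(a) and the Fourier transform of a Gaussian, $W(g_\sigma)$ has kernel $\prod_j\sigma_j^{1/2}\exp\bigl(-\pi(x_j-x_j')^2/\sigma_j-\pi\sigma_j(x_j+x_j')^2/4\bigr)$. Let $\psi_k$, $k\ge0$, be the Hermite functions, an orthonormal basis of $L^2(\mathbb R)$ with $\psi_0(x)=2^{1/4}e^{-\pi x^2}$. Mehler's formula states that for $|r|<1$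
\[
\sum_{k\ge0}r^k\psi_k(x)\psi_k(y)=\sqrt{\frac2{1-r^2}}\,\exp\Bigl(-\frac\pi2\,\frac{1-r}{1+r}(x+y)^2-\frac\pi2\,\frac{1+r}{1-r}(x-y)^2\Bigr).
\]
Put $r_j=\frac{2-\sigma_j}{2+\sigma_j}\in(-1,1)$, so that $\sigma_j=2\frac{1-r_j}{1+r_j}$. Then the exponents agree with those of the $j$th factor of the kernel, and $\sigma_j^{1/2}=(1-r_j)\sqrt{2/(1-r_j^2)}$. Hence $W(g_\sigma)$ is diagonal in the basis $\psi_{k_1}(x_1)\cdots\psi_{k_n}(x_n)$, with eigenvalues $\prod_j(1-r_j)r_j^{k_j}$. The largest modulus is $\prod_j(1-r_j)$, and $1-r_j=\frac{2\sigma_j}{2+\sigma_j}$. Summing geometric series gives $\|W(g_\sigma)\|_q^q=\prod_j(1-r_j)^q/(1-|r_j|^q)$. With $t=\sigma_j/2$ we have $1-r_j=\sigma_j/(1+t)$ and $|r_j|=|1-t|/(1+t)$, so the $j$th factor is $\sigma_j^q/\theta(t)$ with $\theta(t)=(1+t)^q-|1-t|^q$, and $\sigma_j^q=\sigma_j^{q/p}\sigma_j$.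

Finally $\theta(0)=0$, $\theta'(0)=2q$, and $\theta''(t)=q(q-1)\{(1+t)^{q-2}-|1-t|^{q-2}\}>0$ for $t>0$. So $\theta(t)/t$ is strictly increasing with limit $2q$ at $0$, and $\gamma(2t)^q=2t/\theta(t)$.
\end{proof}

For example, $\gamma(\sigma)^4=1/(4+\sigma^2)$ when $q=4$. Since $\|g_\sigma\|_p=(\sigma/p)^{n/p}$ for a number $\sigma>0$,
\begin{equation}\label{eq:gaussratio}
\frac{\|W(g_\sigma)\|_q}{\|g_\sigma\|_p}=\bigl(p^{1/p}\gamma(\sigma)\bigr)^n\ \nearrow\ \bigl(p^{1/p}q^{-1/q}\bigr)^n=B_p^{2n}\qquad(\sigma\searrow0).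
\end{equation}
So the constant in Theorem~\ref{thm:weyl} cannot be improved, and these Gaussians reach it only in the limit, in agreement with Theorem~\ref{thm:noext}.

\section{The heat flow in a commutative model}\label{sec:model}

\subsection{Gaussian windows}

On $\mathbb R^d$ let $h_s(x)=s^{-d/2}e^{-\pi|x|^2/s}$, $s>0$. Then $\partial_sh_s=\frac1{4\pi}\Delta h_s$. We have $\partial_{x_j}h_s(x-y)=\frac{2\pi}s(y_j-x_j)h_s(x-y)$ and $\partial_{x_j}^2h_s(x-y)=\bigl(\frac{4\pi^2}{s^2}(y_j-x_j)^2-\frac{2\pi}s\bigr)h_s(x-y)$, while $\partial_{\xi_j}$ multiplies $e^{2\pi i\xi\cdot(y-x)}$ by $2\pi i(y_j-x_j)$. Therefore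
\begin{equation}\label{eq:window}
\begin{aligned}
\partial_{\xi_j}\bigl(e^{2\pi i\xi\cdot(y-x)}h_s(x-y)\bigr)&=e^{2\pi i\xi\cdot(y-x)}\;is\,\partial_{x_j}h_s(x-y),\\
\partial_{\xi_j}^2\bigl(e^{2\pi i\xi\cdot(y-x)}h_s(x-y)\bigr)&=e^{2\pi i\xi\cdot(y-x)}\bigl(-s^2\partial_{x_j}^2-2\pi s\bigr)h_s(x-y).
\end{aligned}
\end{equation}
These identities are special to Gaussians. They come from completing the square: if $h_s$ is extended to $\mathbb C^d$ by $h_s(\zeta)=s^{-d/2}e^{-\pi\zeta\cdot\zeta/s}$, then $e^{2\pi i\xi\cdot(y-x)}h_s(x-y)=e^{-\pi s|\xi|^2}h_s(x+is\xi-y)$. Modulating the window amounts to moving its center in an imaginary direction.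

\subsection{The Fourier transform on the line}\label{sub:line}

The idea is already visible for the Fourier transform on $\mathbb R$, where it leads to the constant $B_p$. The computation in this subsection is formal: we differentiate in $L^q(\mathbb R)$ and integrate by parts without justification. It serves as a guide and is not used in the proofs.

Let $d=1$, let $F$ be a function on $\mathbb R$, and let $U_s^\xi(x)\in L^q(\mathbb R)$ be the function
\[
\eta\longmapsto\int F(y)e^{2\pi i\xi y}h_s(x-y)e^{2\pi i\eta y}\,dy .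
\]
Write $U=U_s(x)=U_s^0(x)$, $\Phi(a)=\|a\|_{L^q}^p$ and $Q(s)=\int\Phi(U_s(x))\,dx$.

\emph{The two ends.} For large $s$, $Fh_s(x-\cdot)\approx s^{-1/2}e^{-\pi x^2/s}F$, so $Q(s)\approx s^{-p/2}(s/p)^{1/2}\|\hat F\|_q^p=s^{-p/2q}p^{-1/2}\|\hat F\|_q^p$. For small $s$, $Fh_s(x-\cdot)\approx F(x)h_s(x-\cdot)$, whose transform has modulus $|F(x)|e^{-\pi s\eta^2}$, so $Q(s)\approx s^{-p/2q}q^{-p/2q}\|F\|_p^p$. The same power of $s$ appears at both ends. If $s^{p/2q}Q(s)$ is nonincreasing, then $p^{-1/2}\|\hat F\|_q^p\le q^{-p/2q}\|F\|_p^p$, which is $\|\hat F\|_q\le B_p\|F\|_p$.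

\emph{Two formulas for $Q'$.} By the heat equation $4\pi Q'=\int D\Phi(U)[\partial_x^2U]\,dx$, and an integration by parts gives
\begin{equation}\label{eq:modelA}
4\pi Q'=-\int D^2\Phi(U)[\partial_xU,\partial_xU]\,dx .
\end{equation}
Convexity of $\Phi$ shows that $Q$ decreases, but not at which rate. The rate comes from an invariance. The function $U^\xi_s(x)$ is a translate of $U_s(x)$, so $\xi\mapsto\Phi(e^{-2\pi ix\xi}U_s^\xi(x))$ is constant. Its second derivative at $\xi=0$ is, by \eqref{eq:window},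
\[
0=s^2D^2\Phi(U)[i\partial_xU,i\partial_xU]-s^2D\Phi(U)[\partial_x^2U]-2\pi s\,D\Phi(U)[U],
\]
and $D\Phi(U)[U]=p\,\Phi(U)$ by homogeneity. Hence
\begin{equation}\label{eq:modelB}
4\pi Q'=\int D^2\Phi(U)[i\partial_xU,i\partial_xU]\,dx-\frac{2\pi p}s\,Q .
\end{equation}
To produce the rate $Q'\le-\frac p{2qs}Q$ we must take $\frac1q$ times \eqref{eq:modelB} and $\frac1p$ times \eqref{eq:modelA}. Since $\frac1q=\frac{p-1}p$, the result is
\[
Q'+\frac p{2qs}\,Q=-\frac1{4\pi p}\int R(U;\partial_xU)\,dx,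
\]
where
\begin{equation}\label{eq:R}
R(a;b)=D^2\Phi(a)[b,b]-(p-1)\,D^2\Phi(a)[ib,ib].
\end{equation}

\emph{The sign of $R$.} Write $b=\operatorname{sgn}(a)(b_1+ib_2)$ with $b_1,b_2$ real. At $t=0$ the function $|a+tb|^q=\bigl((|a|+tb_1)^2+t^2b_2^2\bigr)^{q/2}$ has first derivative $q|a|^{q-1}b_1$ and second derivative $q|a|^{q-2}\bigl((q-1)b_1^2+b_2^2\bigr)$. With $J=\int|a|^q$ and $\Phi=J^{p/q}$ this gives
\[
D^2\Phi(a)[b,b]=p\|a\|_q^{p-q}\Bigl\{\int|a|^{q-2}\bigl((q-1)b_1^2+b_2^2\bigr)-\frac{q-p}J\Bigl(\int|a|^{q-1}b_1\Bigr)^2\Bigr\}.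
\]
Replacing $b$ by $ib$ replaces $(b_1,b_2)$ by $(-b_2,b_1)$. In $R$ the coefficient of $|a|^{q-2}b_2^2$ is $1-(p-1)(q-1)=0$ and that of $|a|^{q-2}b_1^2$ is $q-p$, so
\begin{equation}\label{eq:modelR}
\frac{R(a;b)}{p(q-p)\|a\|_q^{p-q}}=\int|a|^{q-2}b_1^2-\frac1J\Bigl(\int|a|^{q-1}b_1\Bigr)^2+\frac{p-1}J\Bigl(\int|a|^{q-1}b_2\Bigr)^2 ,
\end{equation}
and this is nonnegative by the Cauchy--Schwarz inequality applied to $|a|^{q/2}\cdot|a|^{q/2-1}b_1$. There is no room to spare: for $b=a$ we have $D^2\Phi(a)[a,a]=p(p-1)\Phi(a)$ and $D^2\Phi(a)[ia,ia]=p\,\Phi(a)$, so the constant $p-1$ that the flow demands is the largest for which $R\ge0$.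

\subsection{The flow for the Weyl transform}

From now on $d=2n$. We replace the character $\eta\mapsto e^{2\pi i\eta y}$ by the operator $\pi(y)$ and $L^q(\mathbb R)$ by $\mathcal S^q$. For $F\in L^p(\mathbb R^d)$ the function $Fh_s(x-\cdot)$ lies in $L^1\cap L^p$, because $h_s\in L^q\cap L^\infty$, and it depends continuously on $x$ in $L^p$ by dominated convergence. Put
\begin{gather*}
U_s^\xi(x)=\int F(y)e^{2\pi i\xi\cdot y}h_s(x-y)\pi(y)\,dy,\qquad U_s(x)=U_s^0(x),\\
M_F(s)=s^\kappa\int_{\mathbb R^d}\|U_s(x)\|_q^p\,dx,\qquad \kappa=\frac{pd}{2q}=\frac{(p-1)d}2 .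
\end{gather*}
The argument on the line used three properties: the identities \eqref{eq:window}, which concern only the window; the invariance of the norm under modulation, which now reads $U_s^\xi(x)=\alpha_\xi(U_s(x))$ by \eqref{eq:cov}; and $R\ge0$, which has to be proved anew, since $a$ and $b$ no longer commute. Since $\|h_s\|_p^p=s^{-pd/2}(s/p)^{d/2}=p^{-d/2}s^{-\kappa}$, Fubini's theorem gives
\begin{equation}\label{eq:fubini}
s^\kappa\int\|Fh_s(x-\cdot)\|_p^p\,dx=p^{-d/2}\|F\|_p^p .
\end{equation}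
So $M_F(s)\le p^{-d/2}\|F\|_p^p$ by Lemma~\ref{lem:contraction}(c). As $M_F(s)^{1/p}$ is a seminorm in $F$, also
\begin{equation}\label{eq:lip}
\bigl|M_F(s)^{1/p}-M_{F'}(s)^{1/p}\bigr|\le p^{-d/2p}\|F-F'\|_p\qquad\text{for all }s>0 .
\end{equation}

\begin{example}\label{ex:gaussflow}
Let $F=g_a$, $a>0$. With $\sigma=\frac{as}{a+s}$ and $c=\frac{a}{a+s}x$, completing the square gives $g_a(y)h_s(x-y)=s^{-n}e^{-\pi|x|^2/(a+s)}g_\sigma(y-c)$. By \eqref{eq:cov} and Lemma~\ref{lem:gauss}, $\|U_s(x)\|_q^p=s^{-pn}e^{-\pi p|x|^2/(a+s)}\sigma^n\gamma(\sigma)^{pn}$. Integrating in $x$ and using $\kappa-pn=-n$,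
\[
M_F(s)=s^{-n}\Bigl(\frac{a+s}p\Bigr)^n\sigma^n\gamma(\sigma)^{pn}=\Bigl(\frac ap\Bigr)^n\gamma\Bigl(\frac{as}{a+s}\Bigr)^{pn}.
\]
This is strictly decreasing in $s$, from $q^{-\kappa}\|g_a\|_p^p$ to $p^{-n}\|W(g_a)\|_q^p$.
\end{example}

\section{A Hessian inequality for Schatten norms}\label{sec:hessian}

View $M_N(\mathbb C)$ as a real vector space, let $\Phi(A)=\|A\|_q^p$, and define $R(A;B)$ by \eqref{eq:R}. For diagonal $A$ and $B$ this is the commutative situation of \eqref{eq:modelR}. The following example shows what off-diagonal entries contribute.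

\begin{example}\label{ex:2x2}
Let $A=\operatorname{diag}(1,0)$ and let $B$ have zero diagonal and off-diagonal entries $\beta,\beta'$. The singular values of $A+tB$ have product $t^2|\beta\beta'|$ and sum of squares $1+t^2(|\beta|^2+|\beta'|^2)$. So the smaller one is $O(t^2)$, and $\Phi(A+tB)=1+\frac p2t^2(|\beta|^2+|\beta'|^2)+O(t^4)$. The same holds for $iB$, so $R(A;B)=p(2-p)(|\beta|^2+|\beta'|^2)$, which is positive for $B\ne0$.
\end{example}

For $a,a'\ge0$ put
\[
c^-(a,a')=\frac{a^{q-1}-a'^{\,q-1}}{a-a'},\qquad c^+(a,a')=\frac{a^{q-1}+a'^{\,q-1}}{a+a'},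
\]
with $c^-(a,a)=(q-1)a^{q-2}$ and $c^+(0,0)=0$.

\begin{lemma}\label{lem:hessian}
$\Phi$ is $C^1$ on $M_N(\mathbb C)$ and $C^2$ off $0$. Let $A\ne0$ have singular value decomposition $A=S_1\operatorname{diag}(a_k)S_2$ with $S_1,S_2$ unitary, let $B\in M_N(\mathbb C)$, and write $S_1^*BS_2^*=H+iK$ with $H,K$ Hermitian. Put $c_{kl}^\pm=c^\pm(a_k,a_l)$. Then
\begin{equation}\label{eq:hessian}
R(A;B)\ge p\|A\|_q^{p-q}\sum_{k\ne l}\Bigl\{\bigl(c^-_{kl}-(p-1)c^+_{kl}\bigr)|H_{kl}|^2+\bigl(c^+_{kl}-(p-1)c^-_{kl}\bigr)|K_{kl}|^2\Bigr\}.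
\end{equation}
Moreover $c^--(p-1)c^+$ and $c^+-(p-1)c^-$ are nonnegative on $[0,\infty)^2$ and positive at $(a,a')$ if $a\ne a'$. In particular $R(A;B)\ge0$.
\end{lemma}

\begin{proof}
\emph{Trace functions of Hermitian matrices.} Let $\phi\in C^2(\mathbb R)$ and let $(\phi')^{[1]}(\lambda,\lambda')=\frac{\phi'(\lambda)-\phi'(\lambda')}{\lambda-\lambda'}$ be the divided difference, equal to $\phi''(\lambda)$ for $\lambda=\lambda'$. We claim that $X\mapsto\operatorname{tr}\phi(X)$ is $C^2$ on Hermitian matrices and that, in an orthonormal eigenbasis of $X$ with eigenvalues $\lambda_k$, its derivatives at $X$ in the direction $Y$ are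
\begin{equation}\label{eq:trace}
D[Y]=\sum_k\phi'(\lambda_k)Y_{kk},\qquad D^2[Y,Y]=\sum_{k,l}(\phi')^{[1]}(\lambda_k,\lambda_l)|Y_{kl}|^2 .
\end{equation}
For $\phi(t)=t^\nu$ the derivatives are $\nu\operatorname{tr}X^{\nu-1}Y$ and
\[
\nu\sum_{j=0}^{\nu-2}\operatorname{tr}X^jYX^{\nu-2-j}Y=\sum_{k,l}\nu\sum_{j=0}^{\nu-2}\lambda_k^j\lambda_l^{\nu-2-j}|Y_{kl}|^2,
\]
which is \eqref{eq:trace}; polynomials follow by linearity. For general $\phi$ take polynomials $\phi_m\to\phi$ in $C^2[-L,L]$. Divided differences of $\phi_m'-\phi'$ are bounded by $\sup|\phi_m''-\phi''|$, so $\operatorname{tr}\phi_m(X)$ and its first two derivatives converge uniformly on $\{\|X\|<L\}$, and the claim passes to the limit.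

\emph{The Hessian of $J(A)=\operatorname{tr}|A|^q$.} The matrix $A$ need not be Hermitian, so we pass to
\[
\tilde A=\begin{pmatrix}0&A\\A^*&0\end{pmatrix},
\]
which is Hermitian, real-linear in $A$, and has eigenvalues $\pm a_k$. Thus $J(A)=\frac12\operatorname{tr}\phi(\tilde A)$ with $\phi(t)=|t|^q$, which is $C^2$ because $q>2$. So $J$ is $C^2$, and $\Phi=J^{p/q}$ is $C^2$ off $0$. Since $\Phi$ is homogeneous of degree $p>1$, it is differentiable at $0$ with derivative $0$, and $D\Phi$, homogeneous of degree $p-1>0$, is continuous at $0$.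

The map $X\mapsto S_1XS_2$ is complex linear and preserves $\Phi$, so we may assume $A=\operatorname{diag}(a_k)$ and $B=H+iK$. Then $H_{kl}=\frac12(B_{kl}+\overline{B_{lk}})$ and $K_{kl}=\frac1{2i}(B_{kl}-\overline{B_{lk}})$. The vectors $v_k^\epsilon=(e_k,\epsilon e_k)/\sqrt2$, $\epsilon=\pm1$, are an orthonormal eigenbasis of $\tilde A$ with eigenvalues $\epsilon a_k$, and
\[
(v_k^\epsilon)^*\tilde Bv_l^{\epsilon'}=\tfrac12\bigl(\epsilon'B_{kl}+\epsilon\overline{B_{lk}}\bigr).
\]
This is $\epsilon H_{kl}$ if $\epsilon=\epsilon'$ and has modulus $|K_{kl}|$ if $\epsilon=-\epsilon'$. Since $\phi'(t)=q|t|^{q-2}t$ is odd, $(\phi')^{[1]}(\epsilon a_k,\epsilon a_l)=qc^-_{kl}$ and $(\phi')^{[1]}(\epsilon a_k,-\epsilon a_l)=qc^+_{kl}$. Each case occurs for two sign choices, which cancels the factor $\frac12$: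
\[
DJ[B]=q\sum_ka_k^{q-1}H_{kk},\qquad D^2J[B,B]=q\sum_{k,l}\bigl(c^-_{kl}|H_{kl}|^2+c^+_{kl}|K_{kl}|^2\bigr).
\]

\emph{The Hessian of $\Phi$.} The chain rule gives $D^2\Phi=\frac pqJ^{p/q-1}\{D^2J-\frac{q-p}qJ^{-1}(DJ)^2\}$, and $J^{p/q-1}=\|A\|_q^{p-q}$. Replacing $B$ by $iB$ replaces $(H,K)$ by $(-K,H)$. Hence
\begin{align*}
\frac{R(A;B)}{p\|A\|_q^{p-q}}={}&\sum_{k,l}\Bigl\{\bigl(c^-_{kl}-(p-1)c^+_{kl}\bigr)|H_{kl}|^2+\bigl(c^+_{kl}-(p-1)c^-_{kl}\bigr)|K_{kl}|^2\Bigr\}\\
&-\frac{q-p}J\Bigl(\sum_ka_k^{q-1}H_{kk}\Bigr)^2+(p-1)\frac{q-p}J\Bigl(\sum_ka_k^{q-1}K_{kk}\Bigr)^2 .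
\end{align*}
For $k=l$ we have $c^-_{kk}=(q-1)a_k^{q-2}$ and $c^+_{kk}=a_k^{q-2}$, so the diagonal terms sum to $(q-p)\sum_ka_k^{q-2}H_{kk}^2$. Together with the second line they form the discrete version of \eqref{eq:modelR}, which is nonnegative because $(\sum_ka_k^{q-1}H_{kk})^2\le J\sum_ka_k^{q-2}H_{kk}^2$ by the Cauchy--Schwarz inequality. This proves \eqref{eq:hessian}.

\emph{The coefficients.} Both vanish at $(0,0)$. Elsewhere $c^+>0$, and what we need is $p-1\le c^-/c^+\le q-1$. If $a>a'>0$, write $a=ce^t$, $a'=ce^{-t}$ with $c,t>0$. Then $c^-=c^{q-2}\frac{\sinh((q-1)t)}{\sinh t}$ and $c^+=c^{q-2}\frac{\cosh((q-1)t)}{\cosh t}$, so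
\[
\frac{c^-}{c^+}=\frac{\tanh((q-1)t)}{\tanh t}\in[1,q-1),
\]
because $q-1>1$ and $\tanh$ is increasing and strictly concave on $[0,\infty)$ with $\tanh0=0$. If $a>a'=0$ the ratio is $1<q-1$, and if $a=a'>0$ it is $q-1$. Both functions are symmetric, so this covers all cases. Thus $c^+-(p-1)c^-\ge0$, strictly if $a\ne a'$, and $c^--(p-1)c^+\ge(2-p)c^+>0$ off $(0,0)$.
\end{proof}

\begin{remark}
For $N=1$ and any $p>1$, the function $\Phi(a)=|a|^p$ has $R(a;b_1+ib_2)=p\,a^{p-2}\bigl(1-(p-1)^2\bigr)b_2^2$ at $a>0$. So $R\ge0$ fails for $p>2$. For $p=2$ and any $N$, $\Phi$ is the square of the Hilbert--Schmidt norm and $R=0$; accordingly $M_F$ is constant, by \eqref{eq:fubini} and the Plancherel identity.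
\end{remark}

\section{The monotonicity formula}\label{sec:mono}

Two steps of the formal argument need care: it differentiates $\Phi$ in infinite dimensions, and $\Phi$ is not $C^2$ at $0$. We compress $U$ to an $N\times N$ matrix and mollify $\Phi$. Each remedy has a cost. Mollification destroys homogeneity, which returns in the limit. Compression destroys the invariance under $\alpha_\xi$, so we cannot simply set a second $\xi$-derivative equal to zero. Instead we average in $\xi$ against a test function $\chi$ and move the derivatives onto $\chi$. The resulting error is an integral of $\Delta\chi$ against a function that becomes independent of $\xi$ as $N\to\infty$.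

Let $\mathcal G$ be the set of $F$ with $e^{b|y|^2}F\in L^p(\mathbb R^d)$ for some $b>0$. It contains $C_c(\mathbb R^d)$. Let $P_N$ be the projection onto the span of the first $N$ vectors of an orthonormal basis of $\mathcal H$, and view $V_N=V_N(s,x,\xi)=P_NU_s^\xi(x)P_N$ as an element of $M_N(\mathbb C)$. Fix $0\le\chi\in C_c^\infty(\mathbb R^d)$ with $\int\chi=1$. We write $\partial_j=\partial_{x_j}$ and $\iint$ for integration $d\xi\,dx$ over $\mathbb R^d\times\mathbb R^d$. For $F\in\mathcal G$ the function $V_N$ is smooth (Step 1 below), and we put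
\[
R_N=\sum_{j=1}^dR(V_N;\partial_jV_N)\ \text{ where }V_N\ne0,\qquad R_N=0\ \text{ elsewhere}.
\]
By Lemma~\ref{lem:hessian}, $R_N\ge0$.

\begin{proposition}\label{prop:mono}
Let $F\in\mathcal G$ and $0<s_1<s_2$. Then
\[
M_F(s_2)+\frac1{4\pi p}\limsup_{N\to\infty}\int_{s_1}^{s_2}s^\kappa\iint\chi(\xi)R_N\,d\xi\,dx\,ds\le M_F(s_1).
\]
In particular $M_F$ is nonincreasing.
\end{proposition}

\begin{proof}
\emph{Step 1: decay.} Let $s\in[s_1,s_2]$ and $c_0=\min(b,\pi/s_2)$. Since $|y|^2+|x-y|^2\ge\frac12|x|^2$,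
\[
b|y|^2+\tfrac\pi s|x-y|^2\ge c_0\bigl(|y|^2+|x-y|^2\bigr)\ge\tfrac{c_0}2\bigl(|y|^2+|x-y|^2\bigr)+\tfrac{c_0}4|x|^2 .
\]
Any derivative in $(s,x,\xi)$ of $e^{2\pi i\xi\cdot y}h_s(x-y)$ is this function times a polynomial in $y$ and $x-y$ with coefficients bounded on $[s_1,s_2]$. After multiplication by $F(y)$ it is therefore at most $C\,e^{b|y|^2}|F(y)|\,e^{-c_0|y|^2/4}e^{-c_0|x|^2/4}$ in modulus. By H\"older's inequality this has $L^1$ and $L^p$ norms in $y$ at most $Ce^{-c_0|x|^2/4}$. Two consequences follow. First, we may differentiate under the integral sign: $(s,x,\xi)\mapsto Fe^{2\pi i\xi\cdot(\cdot)}h_s(x-\cdot)$ is smooth with values in $L^1\cap L^p$, so by Lemma~\ref{lem:contraction}(c) $U_s^\xi(x)$ is smooth with values in $\mathcal S^q$, and $V_N$ is smooth. Second, $U_s^\xi(x)$, $V_N$ and each of their derivatives have $\mathcal S^q$ norm $O(e^{-c_0|x|^2/4})$, uniformly in $s\in[s_1,s_2]$, $\xi$ and $N$. This is the only use of the hypothesis $F\in\mathcal G$.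

\emph{Step 2: mollification.} Fix $N$, and let $|\cdot|$ be the Hilbert--Schmidt norm on $M_N(\mathbb C)$, a Euclidean space of dimension $D=2N^2$. For $0<\varepsilon\le1$ let $\omega_\varepsilon\ge0$ be smooth, radial, supported in $\{|C|\le\varepsilon\}$, with integral $1$. Put $\Psi=\Psi_\varepsilon=\Phi*\omega_\varepsilon-(\Phi*\omega_\varepsilon)(0)$. Then $\Psi$ is smooth and $\Psi(0)=0$. As $\Phi$ and $\omega_\varepsilon$ are invariant under multiplication by $e^{i\vartheta}$, so is $\Psi$, and differentiating $\Psi(e^{i\vartheta}A)=\Psi(A)$ in $A$ gives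
\begin{equation}\label{eq:phase}
D\Psi(e^{i\vartheta}A)[e^{i\vartheta}B]=D\Psi(A)[B],\qquad D^2\Psi(e^{i\vartheta}A)[e^{i\vartheta}B,e^{i\vartheta}B]=D^2\Psi(A)[B,B].
\end{equation}
We have $D\Psi=D\Phi*\omega_\varepsilon$ since $\Phi\in C^1$. The pointwise Hessian $D^2\Phi$ is homogeneous of degree $p-2>-D$, hence locally integrable. To move a second derivative from $\omega_\varepsilon$ onto $D\Phi$, integrate by parts outside the ball of radius $\delta$ about the singularity. The boundary term is $O(\delta^{p-1}\delta^{D-1})$ and tends to $0$. Thus $D^2\Psi(A)[B,B]=\int\omega_\varepsilon(C)D^2\Phi(A-C)[B,B]\,dC$, and Lemma~\ref{lem:hessian} gives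
\begin{equation}\label{eq:Rpsi}
R_\varepsilon(A;B):=D^2\Psi(A)[B,B]-(p-1)D^2\Psi(A)[iB,iB]\ge0\qquad\text{for all }A,B .
\end{equation}
On each ball $D\Psi_\varepsilon$ is bounded uniformly in $\varepsilon$, so $|\Psi_\varepsilon(A)|+|D\Psi_\varepsilon(A)[A]|\le C|A|$ there. As $\varepsilon\to0$ we have $\Psi_\varepsilon(A)\to\Phi(A)$ and $D\Psi_\varepsilon(A)[A]\to D\Phi(A)[A]=p\,\Phi(A)$ for all $A$, and $R_\varepsilon(A;B)\to R(A;B)$ for $A\ne0$.

\emph{Step 3: the derivative.} Write $V=V_N$ and $E(s)=\iint\chi\,\Psi(V)$. By Step 1, $V$ stays in a bounded set and all integrals below converge absolutely, uniformly in $s$. So $E$ is $C^1$, and $\partial_sV=\frac1{4\pi}\Delta_xV$ gives $4\pi E'=I:=\iint\chi\sum_jD\Psi(V)[\partial_j^2V]$. Integrating $\partial_j\bigl(D\Psi(V)[\partial_jV]\bigr)=D^2\Psi(V)[\partial_jV,\partial_jV]+D\Psi(V)[\partial_j^2V]$ in $x$ gives the first formula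
\begin{equation}\label{eq:IA}
I=-\iint\chi\sum_jD^2\Psi(V)[\partial_jV,\partial_jV].
\end{equation}
Put $\tilde V=e^{-2\pi ix\cdot\xi}V$. Multiplying \eqref{eq:window} by $F(y)P_N\pi(y)P_N$ and integrating in $y$ gives
\begin{equation}\label{eq:CR}
\partial_{\xi_j}\tilde V=e^{-2\pi ix\cdot\xi}\,is\,\partial_jV,\qquad \partial_{\xi_j}^2\tilde V=e^{-2\pi ix\cdot\xi}\bigl(-s^2\partial_j^2V-2\pi sV\bigr).
\end{equation}
Since $\Psi(V)=\Psi(\tilde V)$, the chain rule, \eqref{eq:CR} and \eqref{eq:phase} give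
\begin{align*}
\partial_{\xi_j}^2\bigl(\Psi(V)\bigr)&=D^2\Psi(\tilde V)[\partial_{\xi_j}\tilde V,\partial_{\xi_j}\tilde V]+D\Psi(\tilde V)[\partial_{\xi_j}^2\tilde V]\\
&=s^2D^2\Psi(V)[i\partial_jV,i\partial_jV]-s^2D\Psi(V)[\partial_j^2V]-2\pi s\,D\Psi(V)[V].
\end{align*}
Multiply by $s^{-2}\chi$, sum over $j$, integrate, and integrate by parts twice in $\xi$. This is the second formula
\begin{equation}\label{eq:IB}
I=\iint\chi\sum_jD^2\Psi(V)[i\partial_jV,i\partial_jV]-\frac{2\pi d}s\iint\chi\,D\Psi(V)[V]-\frac1{s^2}\iint\Delta\chi\,\Psi(V).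
\end{equation}
Adding $\frac1p$ times \eqref{eq:IA} and $\frac1q$ times \eqref{eq:IB}, and dividing by $4\pi$, we obtain
\begin{multline*}
s^{-\kappa}\frac d{ds}\bigl(s^\kappa E\bigr)=\frac1s\iint\chi\Bigl(\kappa\Psi(V)-\frac d{2q}D\Psi(V)[V]\Bigr)\\
-\frac1{4\pi qs^2}\iint\Delta\chi\,\Psi(V)-\frac1{4\pi p}\iint\chi\sum_jR_\varepsilon(V;\partial_jV).
\end{multline*}

\emph{Step 4: $\varepsilon\to0$.} Multiply by $s^\kappa$ and integrate over $[s_1,s_2]$. The terms with $\Psi(V)$ and $D\Psi(V)[V]$ are dominated by $C|V|=O(e^{-c_0|x|^2/4})$ on $\operatorname{supp}\chi$. The first integrand on the right tends to $\chi\,(\kappa-\frac{pd}{2q})\Phi(V)=0$. In the last term the integrand is nonnegative by \eqref{eq:Rpsi} and its lower limit is at least $\chi R_N$, so Fatou's lemma applies. With $E_N(s)=\iint\chi\|V_N\|_q^p$,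
\[
s_2^\kappa E_N(s_2)-s_1^\kappa E_N(s_1)+\int_{s_1}^{s_2}\frac{s^{\kappa-2}}{4\pi q}\iint\Delta\chi\,\|V_N\|_q^p\,ds\le-\frac1{4\pi p}\int_{s_1}^{s_2}s^\kappa\iint\chi R_N\,ds .
\]

\emph{Step 5: $N\to\infty$.} By (S3), $\|V_N\|_q\to\|\alpha_\xi(U_s(x))\|_q=\|U_s(x)\|_q$, which does not depend on $\xi$, and Step 1 provides a dominating function. Since $\int\chi=1$ and $\int\Delta\chi=0$, the left side tends to $M_F(s_2)-M_F(s_1)$.
\end{proof}

\section{The two ends of the flow}\label{sec:ends}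

\begin{proposition}\label{prop:ends}
For every $F\in L^p(\mathbb R^d)$ the function $M_F$ is nonincreasing on $(0,\infty)$, and
\[
\lim_{s\to\infty}M_F(s)=p^{-d/2}\|W(F)\|_q^p,\qquad\lim_{s\to0}M_F(s)=q^{-\kappa}\|F\|_p^p .
\]
\end{proposition}

\begin{proof}
The bound \eqref{eq:lip} is uniform in $s$, and $\|W(F)\|_q$ and $\|F\|_p$ are continuous in $F\in L^p$. So all three statements pass to $L^p$ limits, and it suffices to treat $F\in C_c(\mathbb R^d)$, supported in $\{|y|\le L\}$. Monotonicity is Proposition~\ref{prop:mono}.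

\emph{The limit $s\to\infty$.} Substitute $x=\sqrt sX$. The total power of $s$ is $\kappa-\frac{pd}2+\frac d2=0$, so
\[
M_F(s)=\int\bigl\|W\bigl(Fe^{-\pi|X-\cdot/\sqrt s|^2}\bigr)\bigr\|_q^p\,dX .
\]
For fixed $X$ the argument of $W$ tends to $e^{-\pi|X|^2}F$ in $L^p$, so the integrand tends to $e^{-\pi p|X|^2}\|W(F)\|_q^p$ by Lemma~\ref{lem:contraction}(c). For $s\ge1$ it is at most $e^{\pi pL^2}e^{-\pi p|X|^2/2}\|F\|_p^p$, because $|X-y'|^2\ge\frac12|X|^2-|y'|^2$. Dominated convergence and $\int e^{-\pi p|X|^2}dX=p^{-d/2}$ give the first limit.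

\emph{The limit $s\to0$.} We study $s^{\kappa/p}\|U_s(x)\|_q$, where $\kappa/p=n/q$. Freeze $F$ at $x$:
\[
U_s(x)=F(x)\,s^{-n}W\bigl(g_s(\cdot-x)\bigr)+W\bigl((F-F(x))h_s(x-\cdot)\bigr).
\]
By \eqref{eq:cov} and Lemma~\ref{lem:gauss} the first term has norm $|F(x)|s^{-n+n/p}\gamma(s)^n=|F(x)|s^{-n/q}\gamma(s)^n$. For any bounded measurable $\Theta$, Lemma~\ref{lem:contraction}(c) and the substitution $y=x+\sqrt sz$ give
\begin{equation}\label{eq:small}
s^{n/q}\bigl\|W\bigl(\Theta h_s(x-\cdot)\bigr)\bigr\|_q\le\Bigl(\int|\Theta(x+\sqrt sz)|^pe^{-\pi p|z|^2}dz\Bigr)^{1/p}.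
\end{equation}
For $\Theta=F-F(x)$ the right side tends to $0$, as $F$ is bounded and continuous. So $s^{n/q}\|U_s(x)\|_q\to q^{-n/q}|F(x)|$ for every $x$. For domination take $\Theta=F$ and $s\le1$. The right side of \eqref{eq:small} is at most $\|F\|_\infty$. If $|x|\ge2L$, then $F(x+\sqrt sz)\ne0$ forces $|z|\ge|x|-L\ge|x|/2$, so its $p$th power is at most $\|F\|_\infty^p\int_{|z|\ge|x|/2}e^{-\pi p|z|^2}dz$, which is integrable in $x$. Since $pn/q=\kappa$, the second limit follows.
\end{proof}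

\begin{proof}[Proof of Theorem~\ref{thm:weyl}]
By Proposition~\ref{prop:ends}, $p^{-d/2}\|W(F)\|_q^p\le q^{-\kappa}\|F\|_p^p$ for all $F\in L^p$. By the definition of $B_p$,
\begin{equation}\label{eq:Bid}
B_p^{pd}=p^{d/2}q^{-\kappa},
\end{equation}
so this is $\|W(F)\|_q\le B_p^{2n}\|F\|_p$. Optimality is \eqref{eq:gaussratio}.
\end{proof}

\section{From the Weyl transform to two-step groups}\label{sec:groups}

We prove Theorem~\ref{thm:twostep}; Theorem~\ref{thm:heis} is the case $G=\mathbb H_n$. A reader interested only in $\mathbb H_n$ may take $\ell=1$, $m=2n$, $m_0=0$ and $\nu_j=|\lambda|$ throughout (Example~\ref{ex:heis}); the variables $w,\eta$ and the measurable selection then disappear.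

\subsection{Representations and Plancherel measure}

Let $G$ be as in Theorem~\ref{thm:twostep}. Write its Lie algebra as a vector space direct sum of a complement $\mathbb R^m$ and the derived algebra $\mathbb R^\ell$, which is central because the step is at most two. In exponential coordinates the Baker--Campbell--Hausdorff formula stops after the first bracket, so $G=\mathbb R^m\times\mathbb R^\ell$ with
\[
(z,t)(z',t')=\bigl(z+z',\,t+t'+\tfrac12\beta(z,z')\bigr),
\]
where $\beta\colon\mathbb R^m\times\mathbb R^m\to\mathbb R^\ell$ is bilinear and skew, and $dz\,dt$ is a Haar measure. For $\lambda\in\mathbb R^\ell$ let $\beta_\lambda=\lambda\cdot\beta$, a real skew form. Let $2n$ be the maximal rank of $\beta_\lambda$, let $m_0=m-2n$, and let $\Lambda$ be the set of $\lambda$ where the rank is $2n$. If $n=0$, then $\beta=0$, $G$ is a Euclidean space, and the theorem is the Babenko--Beckner theorem. So let $n\ge1$. The complement of $\Lambda$ is the zero set of a nonzero polynomial,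 the sum of the squares of the $2n\times2n$ minors, so $\Lambda$ is open and conull.

By the normal form of real skew matrices, for $\lambda\in\Lambda$ there are an orthonormal basis of $\mathbb R^m$ and numbers $\nu_j=\nu_j(\lambda)>0$ such that, in the coordinates $z=(u,v,w)\in\mathbb R^n\times\mathbb R^n\times\mathbb R^{m_0}$ of this basis,
\begin{equation}\label{eq:normal}
\beta_\lambda(z,z')=\sum_{j=1}^n\nu_j\,(u_jv_j'-u_j'v_j).
\end{equation}
We need the basis to depend on $\lambda$ in a Borel way. The Kuratowski--Ryll-Nardzewski theorem states that a map $\lambda\mapsto\Gamma(\lambda)$ from a measurable space to the nonempty closed subsets of a Polish space $X$ has a measurable selection if $\{\lambda:\Gamma(\lambda)\cap O\ne\emptyset\}$ is measurable for every open $O\subset X$. Let $X=O(m)$, the compact space of orthonormal bases, and let $\Gamma(\lambda)$ be the set of bases in which \eqref{eq:normal} holds with some $\nu_j\ge0$; for $\lambda\in\Lambda$ the rank forces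 $\nu_j>0$. The graph of $\Gamma$ is closed in $\Lambda\times X$. For closed $C\subset X$ the set $\{\lambda:\Gamma(\lambda)\cap C\ne\emptyset\}$ is the projection of a closed set along a compact factor, hence closed in $\Lambda$, and every open $O$ is a countable union of closed sets. So a Borel choice exists, and we fix one. The $\nu_j$ are values of $\beta_\lambda$ on pairs of unit vectors, so they are Borel and $\nu_j(\lambda)\le C|\lambda|$.

Write $\nu^au=(\nu_j^au_j)_j$ and $|\nu|=\prod_j\nu_j$. For $(\lambda,\eta)\in\Lambda\times\mathbb R^{m_0}$ define on $\mathcal H=L^2(\mathbb R^n)$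
\[
\rho_{\lambda,\eta}(z,t)=e^{2\pi i(\lambda\cdot t+\eta\cdot w)}\,\pi(\nu^{1/2}u,\nu^{1/2}v).
\]
By \eqref{eq:ccr} and \eqref{eq:normal}, the product $\rho_{\lambda,\eta}(z,t)\rho_{\lambda,\eta}(z',t')$ acquires the factor $e^{\pi i\beta_\lambda(z,z')}$, which is what the group law requires. So $\rho_{\lambda,\eta}$ is a unitary representation, irreducible by Lemma~\ref{lem:contraction}(b). These representations are pairwise inequivalent: the scalars by which the elements $(0,t)$ act determine $\lambda$, and then those by which the elements with $u=v=0$ act determine $\eta$. For $f\in L^1(G)$ put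
\[
f^\lambda(z)=\int f(z,t)e^{2\pi i\lambda\cdot t}\,dt,\qquad f^{\lambda,\eta}(u,v)=\int f^\lambda(u,v,w)e^{2\pi i\eta\cdot w}\,dw .
\]
The map $(u,v)\mapsto(\nu^{1/2}u,\nu^{1/2}v)$ has determinant $|\nu|$, so
\begin{equation}\label{eq:fibre}
\hat f(\rho_{\lambda,\eta})=|\nu|^{-1}W(F),\quad F(u,v)=f^{\lambda,\eta}(\nu^{-1/2}u,\nu^{-1/2}v),\quad\|F\|_p=|\nu|^{1/p}\|f^{\lambda,\eta}\|_p .
\end{equation}
For $f\in L^1\cap L^2(G)$, Lemma~\ref{lem:contraction}(a) gives $|\nu|\,\|\hat f(\rho_{\lambda,\eta})\|_2^2=\|f^{\lambda,\eta}\|_2^2$ for almost every $(\lambda,\eta)$. The Euclidean Plancherel theorem, first in $w$ and then in $t$, and the orthogonality of the change of coordinates give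
\[
\int_\Lambda\int_{\mathbb R^{m_0}}\|\hat f(\rho_{\lambda,\eta})\|_2^2\,|\nu(\lambda)|\,d\eta\,d\lambda=\int_\Lambda\|f^\lambda\|_2^2\,d\lambda=\|f\|_2^2 .
\]
The Mackey Borel structure is the quotient, by unitary equivalence, of the Borel structure generated by matrix coefficients on the irreducible representations in fixed Hilbert spaces. The matrix coefficients of $\rho_{\lambda,\eta}(g)$ are Borel in $(\lambda,\eta,g)$, so $(\lambda,\eta)\mapsto\rho_{\lambda,\eta}$ is a Borel map into $\widehat G$. By uniqueness, the Plancherel measure is the image of $|\nu(\lambda)|\,d\eta\,d\lambda$. (The integrand $\|\hat f(\rho_{\lambda,\eta})\|_q$ below is Borel: by (S2) it is a supremum, which may be taken over countably many $Y$, of Borel functions.) Hence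
\begin{equation}\label{eq:dualnorm}
\|\hat f\|_{L^q(\widehat G)}^q=\int_\Lambda\int_{\mathbb R^{m_0}}\|\hat f(\rho_{\lambda,\eta})\|_q^q\,|\nu(\lambda)|\,d\eta\,d\lambda .
\end{equation}

\begin{example}\label{ex:heis}
For $G=\mathbb H_n$ we have $\beta_\lambda=\lambda[\cdot,\cdot]$ and $\Lambda=\mathbb R\setminus\{0\}$. The coordinates $(u,\operatorname{sgn}(\lambda)v)$ give \eqref{eq:normal} with $\nu_j=|\lambda|$. In the original coordinates $\rho_\lambda(u,v,t)=e^{2\pi i\lambda t}\pi(|\lambda|^{1/2}u,\operatorname{sgn}(\lambda)|\lambda|^{1/2}v)$, and the Plancherel measure is $|\lambda|^n\,d\lambda$. With the unitary dilation $D_\lambda\varphi(x)=|\lambda|^{n/4}\varphi(|\lambda|^{1/2}x)$, we have $D_\lambda\rho_\lambda(u,v,t)D_\lambda^{-1}\varphi(x)=e^{2\pi i\lambda(t+v\cdot x+\frac12u\cdot v)}\varphi(x+u)$. By the Stone--von Neumann theorem these representations and the characters exhaust $\widehat{\mathbb H}_n$, but we do not need this.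
\end{example}

\subsection{The upper bound}

The commutative variables $t$ and $w$ are handled by the following consequence of the Babenko--Beckner theorem. It is here that $p\le q$ lets us exchange the order of the norms.

\begin{lemma}\label{lem:partial}
Let $\varphi\in L^1\cap L^p(\mathbb R^a\times\mathbb R^{a'})$ and $\varphi^\eta(x)=\int\varphi(x,y)e^{2\pi i\eta\cdot y}\,dy$. Then $\varphi^\eta\in L^1(\mathbb R^a)$ for every $\eta$, and $\bigl(\int\|\varphi^\eta\|_p^q\,d\eta\bigr)^{1/q}\le B_p^{a'}\|\varphi\|_p$.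
\end{lemma}

\begin{proof}
The first claim is Fubini's theorem. Minkowski's integral inequality in $L^{q/p}(d\eta)$, applied to $\int|\varphi^\eta(x)|^p\,dx$, and then the Babenko--Beckner inequality for $\varphi(x,\cdot)\in L^1\cap L^p(\mathbb R^{a'})$, valid for almost every $x$, give
\[
\Bigl(\int\|\varphi^\eta\|_p^q\,d\eta\Bigr)^{p/q}\le\int\Bigl(\int|\varphi^\eta(x)|^q\,d\eta\Bigr)^{p/q}dx\le B_p^{pa'}\int\|\varphi(x,\cdot)\|_p^p\,dx .\qedhere
\]
\end{proof}

Let $1<p<2$ and $f\in L^1\cap L^p(G)$. By Lemma~\ref{lem:partial}, $f^\lambda\in L^1\cap L^p(\mathbb R^m)$ for almost every $\lambda$, and for such $\lambda$, $f^{\lambda,\eta}\in L^1\cap L^p(\mathbb R^{2n})$ for almost every $\eta$. By \eqref{eq:fibre} and Theorem~\ref{thm:weyl},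
\begin{equation}\label{eq:fibrebound}
|\nu|^{1/q}\|\hat f(\rho_{\lambda,\eta})\|_q\le B_p^{2n}|\nu|^{1/q-1+1/p}\|f^{\lambda,\eta}\|_p=B_p^{2n}\|f^{\lambda,\eta}\|_p .
\end{equation}
The Plancherel density cancels exactly against the scaling. By \eqref{eq:dualnorm} and Lemma~\ref{lem:partial}, used in $w$ for fixed $\lambda$ and then in $t$,
\begin{equation}\label{eq:chain}
\|\hat f\|_{L^q(\widehat G)}^q\le B_p^{2nq}\iint\|f^{\lambda,\eta}\|_p^q\,d\eta\,d\lambda\le B_p^{mq}\int\|f^\lambda\|_p^q\,d\lambda\le B_p^{(m+\ell)q}\|f\|_p^q .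
\end{equation}
So $H_p(G)\le B_p^{\dim G}$.

\subsection{The lower bound and the endpoints}

We test on Gaussians that concentrate at $z=0$: let $f_s(z,t)=e^{-\pi|z|^2/s}e^{-\pi|t|^2}$. Since $|z|^2=|u|^2+|v|^2+|w|^2$ for every $\lambda$, the function $F$ in \eqref{eq:fibre} is $e^{-\pi|\lambda|^2}s^{m_0/2}e^{-\pi s|\eta|^2}g_{s\nu}$.

Let $1<p<2$. By Lemma~\ref{lem:gauss},
\[
|\nu|^{1/q}\|\hat f_s(\rho_{\lambda,\eta})\|_q=e^{-\pi|\lambda|^2}s^{m_0/2}e^{-\pi s|\eta|^2}\,s^{n/p}\prod_j\gamma(s\nu_j).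
\]
Take $q$th powers and integrate, using $\int e^{-\pi qs|\eta|^2}d\eta=(qs)^{-m_0/2}$ and $\frac{(q-1)m_0}2+\frac{qn}p=\frac{qm}{2p}$:
\[
\|\hat f_s\|_{L^q(\widehat G)}^q=s^{qm/2p}q^{-m_0/2}\int_\Lambda e^{-\pi q|\lambda|^2}\prod_j\gamma(s\nu_j)^q\,d\lambda,\qquad\|f_s\|_p=s^{m/2p}p^{-(m+\ell)/2p}.
\]
As $s\searrow0$ the integral increases to $q^{-n}q^{-\ell/2}$ by monotone convergence. Hence
\[
\|\hat f_s\|_{L^q(\widehat G)}/\|f_s\|_p\to p^{(m+\ell)/2p}q^{-(m_0+2n+\ell)/2q}=B_p^{m+\ell},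
\]
and $H_p(G)=B_p^{\dim G}$ for $1<p<2$.

For $p=2$ the claim is the Plancherel identity. For $p=1$ we know $H_1(G)\le1$. We have $\|f_1\|_1=1$, and Lemma~\ref{lem:gauss} gives $\|\hat f_1(\rho_{\lambda,\eta})\|=e^{-\pi|\lambda|^2-\pi|\eta|^2}\prod_j\frac2{2+\nu_j}$. This tends to $1$ as $(\lambda,\eta)\to0$ in $\Lambda\times\mathbb R^{m_0}$, because $\nu_j\le C|\lambda|$. Every neighborhood of $0$ has positive measure for $|\nu|\,d\eta\,d\lambda$, so the essential supremum is $1$, and $H_1(G)=1=B_1^{\dim G}$. This proves Theorems~\ref{thm:twostep} and~\ref{thm:heis}.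

\section{Absence of extremizers}\label{sec:noext}

Call $F\in L^p(\mathbb R^d)$ an extremizer if $F\ne0$ and $\|W(F)\|_q=B_p^d\|F\|_p$. For an extremizer the flow is constant, so the remainder in Proposition~\ref{prop:mono} vanishes. By the strict part of Lemma~\ref{lem:hessian}, the derivatives of $U$ then cannot mix large and small singular values of $U$. This makes a finite-rank spectral projection invariant under all $\alpha_\xi$, which irreducibility forbids.

\begin{proof}[Proof of Theorem~\ref{thm:noext}]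
Suppose that $F$ is an extremizer.

\emph{Step 1: the remainder vanishes.} By \eqref{eq:Bid} the two limits in Proposition~\ref{prop:ends} agree, so $M_F(s)=q^{-\kappa}\|F\|_p^p$ for all $s$. By \eqref{eq:fubini} and \eqref{eq:Bid},
\[
s^\kappa\int\Bigl(B_p^{pd}\|Fh_s(x-\cdot)\|_p^p-\|W(Fh_s(x-\cdot))\|_q^p\Bigr)dx=q^{-\kappa}\|F\|_p^p-M_F(s)=0 .
\]
The integrand is continuous in $x$ and nonnegative by Theorem~\ref{thm:weyl}, so it vanishes identically. As $h_s>0$, the function $Fh_s(x-\cdot)$ is an extremizer for all $s$ and $x$. Replacing $F$ by $Fh_1$, we may therefore assume $F\in\mathcal G$. Then $M_F$ is constant, and $\|U_s^\xi(x)\|_q=B_p^d\|Fh_s(x-\cdot)\|_p>0$ everywhere. Proposition~\ref{prop:mono} shows that the nonnegative functions $s^\kappa\chi R_N$ tend to $0$ in $L^1([1,2]\times\mathbb R^d\times\mathbb R^d)$. Along a subsequence they tend to $0$ almost everywhere. Fix a point $(s,x,\xi_0)$ with $\chi(\xi_0)>0$ at which $R_N\to0$ along this subsequence, and let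 $N$ run through it from now on.

\emph{Step 2: the derivatives respect a spectral gap.} Let $A=U_s^{\xi_0}(x)\ne0$ and $B_j=\partial_jU_s^{\xi_0}(x)$. Both lie in $\mathcal S^q$ by Step 1 of the proof of Proposition~\ref{prop:mono}. Put $A_N=P_NAP_N$ and $B_{j,N}=P_NB_jP_N$, the values of $V_N$ and $\partial_jV_N$ at our point. By (S3), $A_N\to A$ and $B_{j,N}\to B_j$ in $\mathcal S^q$. So $A_N\ne0$ for large $N$, and $R(A_N;B_{j,N})\to0$ for each $j$, since these nonnegative numbers sum to $R_N$.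

The lower bound \eqref{eq:hessian} degenerates when $a_k$ and $a_l$ are close, so we separate the singular values by a gap. They accumulate only at $0$, so there are $\tau\in(0,\|A\|)$ and $\delta\in(0,\tau/2)$ such that $[\tau-2\delta,\tau+2\delta]$ contains no singular value of $A$. By (S5), for large $N$ no singular value of $A_N$ lies in $[\tau-\delta,\tau+\delta]$, and all are at most $\|A\|$. Let $\phi$ be continuous on $[0,\infty)$, equal to $0$ on $[0,(\tau-\delta)^2]$ and to $1$ on $[(\tau+\delta)^2,\infty)$, and put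
\[
E=\phi(A^*A),\qquad E'=\phi(AA^*),\qquad E_N=\phi(A_N^*A_N),\qquad E_N'=\phi(A_NA_N^*).
\]
By the gap these are the spectral projections of $|A|,|A^*|,|A_N|,|A_N^*|$ for the interval $(\tau,\infty)$. Approximating $\phi$ uniformly by polynomials on $[0,\|A\|^2]$ shows that $E_N\to E$ and $E_N'\to E'$ in norm, and that $E'A=AE$, since $(AA^*)^kA=A(A^*A)^k$. Also $0<\operatorname{rank}E<\infty$, because $A$ is compact and $\tau<\|A\|=s_1(A)$.

On the compact set $\{(a,a'):\tau+\delta\le a\le\|A\|,\ 0\le a'\le\tau-\delta\}$ the two coefficient functions of Lemma~\ref{lem:hessian} are continuous and positive, hence at least some $c_1>0$, and they are symmetric in $(a,a')$. Let $A_N=S_1\operatorname{diag}(a_k)S_2$ and $\hat B=S_1^*B_{j,N}S_2^*=H+iK$. By the parallelogram law $|H_{kl}|^2+|K_{kl}|^2=\frac12(|\hat B_{kl}|^2+|\hat B_{lk}|^2)$. Keep in \eqref{eq:hessian} only the pairs $(k,l)$ with one of $a_k,a_l$ above $\tau$ and the other below. Their sum is at least $c_1\sum_{a_k>\tau>a_l}(|\hat B_{kl}|^2+|\hat B_{lk}|^2)$.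 If $\Pi$ is the diagonal projection onto the indices with $a_k>\tau$, then $E_N'=S_1\Pi S_1^*$ and $E_N=S_2^*\Pi S_2$, so
\[
R(A_N;B_{j,N})\ge c_1p\|A_N\|_q^{p-q}\Bigl(\|E_N'B_{j,N}(1-E_N)\|_2^2+\|(1-E_N')B_{j,N}E_N\|_2^2\Bigr).
\]
The left side tends to $0$ and $\|A_N\|_q\to\|A\|_q\in(0,\infty)$. Passing to the limit in operator norm gives $E'B_j(1-E)=0=(1-E')B_jE$, that is, $E'B_j=E'B_jE=B_jE$.

\emph{Step 3: $E$ is invariant.} We convert $x$-derivatives into $\xi$-derivatives, because the dependence on $\xi$ is given by the group $\alpha$. Let $A(\xi)=U_s^\xi(x)=\alpha_{\xi-\xi_0}(A)$, a smooth function with values in $\mathcal S^q$, and let $A_j=\partial_{\xi_j}A(\xi_0)$. The first identity in \eqref{eq:window}, integrated against $F(y)\pi(y)\,dy$, gives $A_j=isB_j+2\pi ix_jA$. Hence $E'A_j=A_jE$, and taking adjoints, $A_j^*E'=EA_j^*$ and $A^*E'=EA^*$. Let $T(\xi)=A(\xi)^*A(\xi)=\alpha_{\xi-\xi_0}(A^*A)$ and $T_j=\partial_{\xi_j}T(\xi_0)=A_j^*A+A^*A_j$. Then $T_j$ commutes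 with $E$:
\[
EA_j^*A=A_j^*E'A=A_j^*AE,\qquad EA^*A_j=A^*E'A_j=A^*A_jE .
\]
The spectrum of $T(\xi)$ does not depend on $\xi$, and $E(\xi)=\alpha_{\xi-\xi_0}(E)$ is its spectral projection for $(\tau^2,\infty)$. So $E(\xi)=\frac1{2\pi i}\oint_\Gamma(\zeta-T(\xi))^{-1}d\zeta$, where $\Gamma$ is the fixed circle with diameter $[\tau^2,\|A\|^2+1]$. Thus $E(\xi)$ is smooth in norm, and
\[
E_j^\circ:=\partial_{\xi_j}E(\xi_0)=\frac1{2\pi i}\oint_\Gamma(\zeta-A^*A)^{-1}T_j(\zeta-A^*A)^{-1}d\zeta
\]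
commutes with $E$. Differentiating $E(\xi)^2=E(\xi)$ gives $E_j^\circ=2EE_j^\circ$. Multiplying by $E$ gives $EE_j^\circ=2EE_j^\circ$, so $EE_j^\circ=0$ and $E_j^\circ=0$. By the group law in \eqref{eq:ccr}, $E(\xi+\eta)=\alpha_{\xi-\xi_0}(E(\xi_0+\eta))$, so $\partial_{\xi_j}E(\xi)=\alpha_{\xi-\xi_0}(E_j^\circ)=0$ for all $\xi$ and $j$. Hence $\alpha_\xi(E)=E$ for all $\xi$. Since $\xi\mapsto w_\xi$ is onto $\mathbb R^d$, the projection $E$ commutes with every $\pi(w)$, and Lemma~\ref{lem:contraction}(b) gives $E\in\{0,1\}$. This contradicts $0<\operatorname{rank}E<\infty=\dim\mathcal H$. So there is no extremizer, which together with Theorem~\ref{thm:weyl} proves the first claim.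

\emph{The Heisenberg group.} Let $0\ne f\in L^1\cap L^p(\mathbb H_n)$. For $z$ in a set of positive measure, $f(z,\cdot)$ is a nonzero element of $L^1(\mathbb R)$, so the continuous function $\lambda\mapsto f^\lambda(z)$ is nonzero on an interval. By Fubini's theorem $f^\lambda\ne0$ for $\lambda$ in a set of positive measure, and $f^\lambda\in L^1\cap L^p$ for almost every $\lambda$. For these $\lambda$ the inequality \eqref{eq:fibrebound} is strict by the first claim. All terms in \eqref{eq:chain} are finite, so its first inequality is strict.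
\end{proof}

\begin{remark}
The strictness comes entirely from the off-diagonal terms of \eqref{eq:hessian}, and these need $p<2$: for $p=2$ every $F\ne0$ satisfies $\|W(F)\|_2=\|F\|_2$. In the commutative model of Section~\ref{sub:line} there are no off-diagonal terms, Step 2 yields nothing, and the Gaussian is an extremizer.
\end{remark}

\begin{thebibliography}{1}

\bibitem{source}
\emph{On sharp constants in local and global Hausdorff--Young inequalities},
\texttt{http://web.mat.bham.ac.uk/lmsmidlands2016/docs/slides\_mueller.pdf}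

\end{thebibliography}
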